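\title{Planar point sets span $(1+\varepsilon)N^2$ empty triangles}

\begin{abstract}
We prove that there is a constant $\varepsilon>0$ such that every sufficiently large set of $N$ points in general position in the plane spans at least $(1+\varepsilon)N^2$ empty triangles. A sweep writes the number of empty triangles as $N^2-5N+4+H+E$, where $H$ is the number of vertices of the convex hull and $E\ge 0$ is an excess created by empty convex pentagons. We show that $E\ge\varepsilon N^2$. If $E$ is small, a small set of pairs of points meets all empty pentagons, and yet every pair can be reached from this set in at most $44$ steps through empty triangles. The crossing lemma shows that such walks spread slowly, except through pairs of linear degree, and near these the set looks like two concave chains facing each other. The same bound improves the counts of empty convex quadrilaterals and pentagons. The constant $\varepsilon$ is not made explicit.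
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $Z$ be a finite set of points in the plane in \emph{general position}, that is, with no three points on a line. A triangle with vertices in $Z$ is \emph{empty} if no point of $Z$ lies in its interior. More generally, a \emph{$k$-hole} of $Z$ is a convex $k$-gon with vertices in $Z$ and no point of $Z$ in its interior, and $h_k(Z)$ is the number of $k$-holes. Let $g_3(N)$ be the minimum of $h_3(Z)$ over all sets $Z$ of $N$ points in general position.

If the points are in convex position, all $\binom N3$ triangles are empty. To have few empty triangles one lets the points block each other, but a quadratic number always survives. Take two points $a,a'$ and a side of the line $aa'$ that contains points of $Z$; the point on that side nearest to the line forms an empty triangle with $a$ and $a'$. Only the edges of the convex hull have a side without points, and each triangle arises at most three times, so $h_3(Z)\ge\frac13\bigl(2\binom N2-N\bigr)$. The known bounds, due to B\'ar\'any and F\"uredi \cite{BF} and B\'ar\'any and Valtr \cite{BV}, are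
\[
N^2-O(N\log N)\ \le\ g_3(N)\ \le\ (1+o(1))\,1.6195\ldots N^2 .
\]
Open Problem 9 of \cite{problem} asks to show that the constant $1$ in the lower bound is not the truth: is there $\varepsilon>0$ with $g_3(N)\ge(1+\varepsilon)N^2$ for all sufficiently large $N$? The answer is yes.

\begin{theorem}\label{thm:main}
For a set $Z$ of $N\ge3$ points in general position, let $H(Z)$ be the number of vertices of $\operatorname{conv}Z$ and put
\[
E(Z)=h_3(Z)-N^2+5N-4-H(Z).
\]
Then $E(Z)\ge0$, and there are $\varepsilon>0$ and $N_0$ such that $E(Z)\ge\varepsilon N^2$ for every set $Z$ of $N\ge N_0$ points in general position. Hence $h_3(Z)\ge(1+\varepsilon)N^2-5N$ for these sets, and $g_3(N)\ge(1+\varepsilon/2)N^2$ for all large $N$.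
\end{theorem}

The last sentence follows from the bound on $E$ by the definition of $E$, with $N\ge10/\varepsilon$ for the final inequality. The bound on $E$ also gives the following, which is proved in Section~\ref{sec:holes} and is not used in the proof of the theorem.

\begin{corollary}\label{cor:holes}
There is $\varepsilon>0$ such that every set $Z$ of $N\ge10$ points in general position satisfies $E(Z)\ge\varepsilon N^2$ and
\begin{enumerate}
\item $h_3(Z)\ge N^2-5N+4+H(Z)+\varepsilon N^2$;
\item $h_4(Z)\ge\frac12N^2-\frac72N+3+H(Z)+\frac23\varepsilon N^2$;
\item $h_5(Z)\ge\frac12\varepsilon N^2$.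
\end{enumerate}
\end{corollary}

We call $E(Z)$ the \emph{excess} of $Z$. For three points it is $1-9+15-4-3=0$. For four points it is $4-16+20-4-4=0$ in convex position and $3-16+20-4-3=0$ otherwise. For five points in convex position it is $10-25+25-4-5=1$. This is no accident: the excess is positive exactly when $Z$ has a $5$-hole (Lemma~\ref{lem:fivehole} and inequality \eqref{eq:h5}). By Harborth's theorem any ten points contain a $5$-hole, and any two points of $Z$ belong to ten points that are consecutive in some direction. So there is a $5$-hole near each of the $\binom N2$ pairs, and one guesses that the excess is quadratic. The difficulty is that a single $5$-hole may be the nearby $5$-hole of very many pairs.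

The proof assumes $E(Z)\le\varepsilon N^2$ and has four steps.
\begin{enumerate}
\item A set $\mathcal M$ of at most $246E(Z)$ pairs meets every $5$-hole (Sections~\ref{sec:excess} and~\ref{sec:soft}).
\item In the graph $\Gamma$ on pairs, where two pairs are adjacent if they lie in a common empty triangle, every pair is within distance $44$ of $\mathcal M$. This is already a contradiction if the degrees of $\Gamma$ are bounded (Section~\ref{sec:gamma}).
\item A pair of high degree sees many edges of a convex polygon. The crossing lemma then shows that pairs whose degree is large but below $\nu N$ carry a small share of all empty triangles, so walks that avoid the \emph{heavy} pairs spread slowly (Sections~\ref{sec:apex} and~\ref{sec:crossing}).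
\item A heavy pair cuts off a subset $Y$ with linearly many extreme points. In $Y$, a walk that enters a heavy pair comes, with few exceptions, from inside a local double chain. It cannot have left that structure earlier, and the points of the structure are not extreme. So the pairs of extreme points of $Y$ cannot all be near $\mathcal M$ (Sections~\ref{sec:reduction}--\ref{sec:final}).
\end{enumerate}

\section{Conventions and tools}\label{sec:tools}

All point sets are finite and in general position. A \emph{pair} is a $2$-element subset, often identified with the segment it spans. An \emph{oriented pair} $e$ is a pair together with one of the two open half-planes bounded by its line, denoted $e^+$; the opposite orientation is $\bar e$. Two segments \emph{cross} if they meet in a point interior to both. The triple $(u,v,w)$ is counterclockwise if $w$ is to the left of the directed line $u\to v$, and clockwise if $w$ is to the right; cyclic shifts keep the orientation and transpositions reverse it. The \emph{sector} at $o$ between $u$ and $v$ is the open cone $\{o+s(u-o)+t(v-o):s,t>0\}$. We use the following elementary facts.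

\begin{itemize}
\item[(F1)] If $S=Z\cap C$ with $C$ convex, then every hole of $S$ lies in $C$ and so is a hole of $Z$.
\item[(F2)] If $y,z$ lie on the same side of the line $aa'$, then $z$ is interior to the triangle $aa'y$ if and only if $\angle a'az<\angle a'ay$ and $\angle aa'z<\angle aa'y$.
\item[(F3)] If $u,v$ lie in an open half-plane whose boundary passes through $o$, and $\theta$ is the direction from $o$, measured counterclockwise and continuously in this half-plane, then $(o,u,v)$ is counterclockwise if and only if $\theta(u)<\theta(v)$.
\item[(F4)] The vertices of a convex polygon in an open half-plane are consecutive, so at most two edges have exactly one endpoint in it. A line that contains no edge meets the boundary in at most two points.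
\item[(F5)] A \emph{diagonal} of a simple polygon is a segment between two vertices whose relative interior lies in the interior of the polygon. Every family of pairwise noncrossing diagonals of a simple $k$-gon extends to a triangulation, which has $k-3$ diagonals and $k-2$ triangles. The triangles, joined when they share a side, form a tree. A leaf of the tree is an \emph{ear}: a triangle whose middle vertex is incident to no diagonal of the triangulation.
\item[(F6)] A \emph{triangulation} of a point set $S$ is a maximal family of pairwise noncrossing pairs. Every pair lies in one. It contains all edges of $\operatorname{conv}S$, since nothing crosses them; its bounded faces are empty triangles; and these triangles, joined when they share a side, form a connected graph.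
\end{itemize}

Two theorems are used as black boxes.

\begin{theorem}[Harborth \cite{Har}]\label{thm:harborth}
Any $10$ points in general position contain a $5$-hole.
\end{theorem}

\begin{theorem}[Crossing lemma \cite{ACNS,Lei}]\label{thm:crossing}
A simple graph with $N$ vertices and $c\ge4N$ edges has at least $c^3/(64N^2)$ crossing pairs of edges in any drawing in the plane.
\end{theorem}

\section{The excess as a sum of local terms}\label{sec:excess}

We count empty triangles by their leftmost vertex. Fix a \emph{generic direction}, that is, coordinates in which no two points of $Z$ have the same $x$-coordinate. For $p\in Z$ let $q_1,\dots,q_m$, with $m=m_p$, be the points to the right of $p$, sorted by the slope of $pq_i$. The segment $q_iq_j$ is a \emph{visible edge} of $p$ if the triangle $pq_iq_j$ is empty, and $V_p$ is the set of visible edges, so that $h_3(Z)=\sum_p|V_p|$. Say that a point is \emph{beyond} a line missing $p$ if it lies on the open side not containing $p$. For $i<j$, a point interior to $pq_iq_j$ is a $q_k$ with $i<k<j$, so $q_iq_j$ is visible if and only if every such $q_k$ is beyond the line $q_iq_j$. In particular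 all $q_iq_{i+1}$ are visible; they form the \emph{polyline}.

\begin{lemma}\label{lem:interleave}
Visible edges $q_iq_j$ $(i<j)$ and $q_kq_l$ $(k<l)$ cross if and only if $i<k<j<l$ or $k<i<l<j$.
\end{lemma}

\begin{proof}
If the intervals $[i,j]$ and $[k,l]$ have disjoint interiors, the segments lie in cones at $p$ with disjoint interiors and do not cross. If $i\le k<l\le j$ and the edges are distinct, then $q_k,q_l$ lie on or beyond the line $q_iq_j$, not both on it, so the relative interior of $q_kq_l$ is beyond that line. If $i<k<j<l$, then the ray $pq_k$ meets $q_iq_j$ strictly before it meets $q_kq_l$ at $q_k$, and the ray $pq_j$ meets $q_kq_l$ strictly before it meets $q_iq_j$ at $q_j$. By continuity some ray strictly between these two meets both segments in the same point.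
\end{proof}

Let $m\ge2$ and $C=\operatorname{conv}\{q_1,\dots,q_m\}$. The part of $\partial C$ that is seen from $p$ is a path $q_{c_1},\dots,q_{c_r}$ with $1=c_1<\dots<c_r=m$, the \emph{chain}; put $r_p=r$, and $r_p=1$ if $m=1$. Chain edges are visible, and no visible edge crosses them because they lie on $\partial C$. By Lemma~\ref{lem:interleave} no visible edge crosses a polyline edge. If $c_{h+1}-c_h\ge2$, let the \emph{pocket} $P_h$ be the polygon $q_{c_h}q_{c_h+1}\cdots q_{c_{h+1}}$. It is simple, because the polyline is monotone in the angle around $p$ and its vertices strictly between $q_{c_h}$ and $q_{c_{h+1}}$ are beyond the chain edge. A ray from $p$ into the pocket meets its interior in the open segment between the chain edge and the polyline. See Figure~\ref{fig:sweep}.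

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\coordinate (p) at (0,0);
\coordinate (q1) at (3,-2.4); \coordinate (q2) at (4.5,-1.8); \coordinate (q3) at (2,-0.2);
\coordinate (q4) at (4.6,0.7); \coordinate (q5) at (4.2,1.9); \coordinate (q6) at (2.6,2.3);
\fill[gray!15] (q1)--(q2)--(q3)--cycle;
\fill[gray!15] (q3)--(q4)--(q5)--(q6)--cycle;
\foreach \i in {1,...,6} \draw[dotted] (p)--(q\i);
\draw[very thick] (q1)--(q2)--(q3)--(q4)--(q5)--(q6);
\draw (q1)--(q3)--(q6);
\draw[dashed] (q3)--(q5) (q4)--(q6);
\foreach \i in {1,...,6} \fill (q\i) circle (1.8pt);
\fill (p) circle (1.8pt) node[left] {$p$};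
\node[below] at (q1) {$q_1$}; \node[right] at (q2) {$q_2$}; \node[below left] at (q3) {$q_3$};
\node[right] at (q4) {$q_4$}; \node[right] at (q5) {$q_5$}; \node[above] at (q6) {$q_6$};
\end{tikzpicture}
\caption{The segments $q_iq_j$ that form an empty triangle with $p$: five polyline edges (thick), two chain edges $q_1q_3,q_3q_6$ (thin), and the two diagonals (dashed) of the upper pocket. Here $m=6$, $r=3$, there are $9$ visible edges, a maximal noncrossing family has $2m-r-1=8$ of them, and $pq_3q_4q_5q_6$ is a $5$-hole.}
\label{fig:sweep}
\end{figure}

\begin{lemma}\label{lem:visible}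
$V_p$ consists of the polyline edges, the chain edges and the diagonals of the pockets.
\end{lemma}

\begin{proof}
Let $q_iq_j$ be a diagonal of $P_h$. For $i<k<j$ it meets the ray $pq_k$ in an interior point of $P_h$, hence before $q_k$; so it is visible. Conversely, let $q_iq_j$ be visible and neither a polyline nor a chain edge. No $c_h$ satisfies $i<c_h<j$, for otherwise $q_iq_j\subset C$ would meet the ray $pq_{c_h}$ strictly before $q_{c_h}$, which is the first point of $C$ on this ray. So $c_h\le i<j\le c_{h+1}$ for some $h$. The relative interior of $q_iq_j$ lies strictly before the polyline, whose vertices between $q_i$ and $q_j$ are beyond the line $q_iq_j$, and strictly beyond the chain edge. So $q_iq_j$ is a diagonal of $P_h$.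
\end{proof}

Thus a maximal noncrossing family $T_p\subset V_p$ consists of the polyline, the chain and a triangulation of each pocket. Let $g=c_{h+1}-c_h$. If $g\ge2$, the part of $T_p$ over the $h$-th chain edge has $g$ polyline edges, one chain edge and $g-2$ diagonals, in total $2g-1$ edges, and it has $g-1$ triangles; both numbers are also right for $g=1$. The values $g$ are $r-1$ in number and sum to $m-1$, so
\begin{equation}\label{eq:Tp}
|T_p|=2m_p-r_p-1,\qquad T_p\text{ has }m_p-r_p\text{ triangles},
\end{equation}
also for $m_p=1$. Define the \emph{local excess}
\[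
\xi(p)=|V_p|-(2m_p-r_p-1)=|V_p\setminus T_p|\ge0\quad(m_p\ge1),\qquad \xi(p)=0\quad(m_p=0).
\]

\begin{lemma}\label{lem:identity}
For every generic direction, $E(Z)=\sum_{p\in Z}\xi(p)$. In particular $E(Z)\ge0$.
\end{lemma}

\begin{proof}
Number the points $z_1,\dots,z_N$ from right to left, so $m_{z_t}=t-1$, and let $H_t$ be the number of hull vertices of $\{z_1,\dots,z_t\}$, with $H_2=2$. For $t\ge3$, adding $p=z_t$ creates one hull vertex and removes the $r_p-2$ inner vertices of the chain, so $r_p=3+H_{t-1}-H_t$. With $r_{z_2}=1$ the sum telescopes:
\begin{equation}\label{eq:sumr}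
\sum_{m_p\ge1}r_p=1+3(N-2)+2-H(Z)=3N-3-H(Z).
\end{equation}
Since $\sum_p2m_p=N(N-1)$,
\[
h_3(Z)=N(N-1)-\bigl(3N-3-H(Z)\bigr)-(N-1)+\sum_p\xi(p)=N^2-5N+4+H(Z)+\sum_p\xi(p).\qedhere
\]
\end{proof}

\begin{example}\label{ex:convex}
If $Z$ is in convex position and $m=m_p\ge2$, then all $\binom m2$ segments are visible and $r_p=2$, so $\xi(p)=\binom m2-(2m-3)=\binom{m-2}2$ and $E(Z)=\sum_{m=2}^{N-1}\binom{m-2}2=\binom{N-2}3$.
\end{example}

The left side of the identity does not depend on the direction, while each term on the right depends only on the points to the right of $p$. This gives monotonicity under cutting by a line.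

\begin{lemma}\label{lem:halfplane}
If $h$ is an open half-plane and $|Z\cap h|\ge3$, then $E(Z\cap h)\le E(Z)$.
\end{lemma}

\begin{proof}
Perturbing the inner normal of $h$ gives a generic direction in which all points outside $h$ are to the left of all points in $h$. For $p\in Z\cap h$ the number $\xi(p)$ is then the same in $Z$ and in $Z\cap h$, so $E(Z\cap h)=\sum_{p\in Z\cap h}\xi(p)\le E(Z)$.
\end{proof}

\begin{lemma}\label{lem:fivehole}
Let $p$ be the leftmost vertex of a $5$-hole and $w_1,\dots,w_4$ its other vertices in slope order. Then all $w_aw_b$ are visible edges of $p$, the edges $w_1w_3$ and $w_2w_4$ cross, and $\xi(p)\ge1$.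
\end{lemma}

\begin{proof}
The triangles $pw_aw_b$ lie in the hole, so they are empty. The crossing follows from Lemma~\ref{lem:interleave}, and $T_p$ cannot contain both crossing edges.
\end{proof}

Splitting $Z$ from left to right into groups of ten, each group contains a $5$-hole of $Z$ by Theorem~\ref{thm:harborth} and (F1), and the leftmost vertices of these holes are distinct. So $E(Z)\ge\lfloor N/10\rfloor$. One direction yields only this linear bound; a quadratic bound has to use all directions at once.

\section{Few pairs meet all $5$-holes}\label{sec:soft}

A small excess says that the pockets have few diagonals beyond one triangulation. We want to conclude that only a small part of the pockets can take part in $5$-holes. A polygon can be large and have a single triangulation: replace the side $uv$ of a triangle $uvw$ by a chain whose inner vertices are all reflex, and the only diagonals are those at $w$. In such a polygon no diagonal is crossed. The next lemma shows that this is the only obstruction.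

\begin{lemma}\label{lem:polygon}
Let $P$ be a simple polygon with $k\ge4$ vertices, no three collinear, and let $D$ be its set of diagonals. Assume that every diagonal is crossed by another one. If $x=|D|-(k-3)$, then $k-3\le8x$.
\end{lemma}

\begin{proof}
Let $T$ be the set of diagonals of a triangulation and $\bar T$ the graph formed by $T$ and the sides of $P$. Call the $x$ elements of $D\setminus T$ \emph{extras}. We charge each $t\in T$ to an extra. Cut off ears one by one until a triangle remains, and assign to each removed vertex its two edges at the time of removal; assign the sides of the last triangle cyclically to its vertices. Each $t\in T$ is thus assigned to an endpoint $z(t)$, and each vertex receives at most two edges. Let $W$ be the set of vertices incident to extras, $|W|\le2x$. At most $4x$ edges $t$ have $z(t)\in W$.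

Let $z=z(t)\notin W$ and let $f\in D$ cross $t$. Let $S$ be the union of the triangles of $T$ whose interior meets $f$. By general position $f$ passes through no vertex, so these triangles form a path in the tree of (F5), with at least two triangles. Hence $S$ is a simple polygon with at least four vertices, its sides are edges of $\bar T$, the edges of $T$ inside $S$ are exactly those that cross $f$, and $f$ is a diagonal of $S$. Let $T_f$ be a triangulation of $S$ containing $f$. Its diagonals are diagonals of $P$, and none is in $T$: $f$ is not, since it crosses $t$, and every edge of $T$ inside $S$ crosses $f$. So all diagonals of $T_f$ are extras. The point $z$ is a vertex of $S$, being an endpoint of $t$, and since $z\notin W$ it is incident to no diagonal of $T_f$. So its neighbors $u_1,u_2$ on $\partial S$ form a triangle of $T_f$ with $z$, the segment $u_1u_2$ is a diagonal of $T_f$ and hence an extra, and $z$ is a common neighbor of $u_1$ and $u_2$ in $\bar T$.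

Two vertices have at most two common neighbors in $\bar T$: three of them, together with $u_1,u_2$ and a new vertex outside $P$ joined to all vertices, would give a planar drawing of $K_{3,3}$. So each extra arises from at most two vertices $z$, hence from at most four edges $t$. Altogether $k-3=|T|\le4x+4x$.
\end{proof}

Fix a generic direction for $Z$ once and for all. An empty triangle is \emph{soft} if its vertices are vertices of a $5$-hole $\Pi$ and include the leftmost or the rightmost vertex of $\Pi$. Using both ends makes nine of the ten triangles of each $5$-hole soft, which Lemma~\ref{lem:nonisolated} needs. Let $\mathcal M(Z)$ be the set of pairs contained in a soft triangle.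

\begin{lemma}\label{lem:soft}
There are at most $82E(Z)$ soft triangles. Hence $|\mathcal M(Z)|\le246E(Z)$, and every $5$-hole contains a pair of $\mathcal M(Z)$.
\end{lemma}

\begin{proof}
Fix $p$ and let $U_p\subset V_p$ be the set of visible edges crossed by no visible edge. It contains the polyline and the chain, and by Lemma~\ref{lem:visible} its other members are noncrossing diagonals of pockets. They cut the pockets into simple polygons, called \emph{pieces}, whose sides are in $U_p$. A visible edge outside $U_p$ is a diagonal of a pocket that crosses no edge of $U_p$, so it is a diagonal of a piece. Conversely, a diagonal $d$ of a piece is a diagonal of a pocket, so it is visible and not in $U_p$. Then it is crossed by a visible edge $d'$, which is not in $U_p$ either and is a diagonal of the piece containing the crossing point, the same piece. So each piece with at least four vertices satisfies the hypothesis of Lemma~\ref{lem:polygon}. Let piece $i$ have $k_i$ vertices and $(k_i-3)+x_i$ diagonals. By maximality $T_p\supset U_p$, and $T_p$ triangulates each piece, so $\xi(p)=|V_p|-|T_p|=\sum_ix_i$. If $k_i\ge4$, then $k_i\le4(k_i-3)$,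 and piece $i$ has at most $5(k_i-3)+x_i\le41x_i$ sides and diagonals.

Let $p,w_1,\dots,w_4$ be as in Lemma~\ref{lem:fivehole}. The crossing edges $w_1w_3,w_2w_4$ are diagonals of one piece $P$, so the $w_a$ are vertices of $P$. Let $G=\operatorname{conv}\{w_1,\dots,w_4\}$; it contains no other point of $Z$. No edge of $U_p$ meets $\operatorname{int}G$. Indeed, a pair of $Z$ meeting $\operatorname{int}G$ is either a diagonal of $G$, crossed by the other diagonal, or it has an endpoint outside $G$ and enters $G$ through a point of $\partial G$ that by general position is not a vertex, so that it crosses a side of $G$. In both cases it is crossed by a visible edge. Therefore $\operatorname{int}G$ does not meet $\partial P$; it is connected and meets $\operatorname{int}P$, so $G\subset P$. Each $w_aw_b$ joins two vertices of $P$ within $P$ and passes through no third vertex, so it is a side or a diagonal of $P$.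

Hence at most $41\xi(p)$ triangles $pw_aw_b$ arise from $5$-holes with leftmost vertex $p$. Summing over $p$ gives $41E(Z)$, and the reversed direction, which has the same excess by Lemma~\ref{lem:identity}, gives the same bound for rightmost vertices. Each soft triangle has three sides, and each $5$-hole contains a soft triangle.
\end{proof}

\section{The graph of pairs and the model case}\label{sec:gamma}

Let $\Gamma(Z)$ be the graph whose vertices are the pairs of $Z$, two pairs being adjacent if they lie in a common empty triangle. This graph gives a meaning to ``a $5$-hole near a pair'' that does not refer to a direction.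

\begin{lemma}\label{lem:path}
If $N\ge10$, every pair $\pi$ is joined to a pair of $\mathcal M(Z)$ by a path of length at most $44$ in $\Gamma(Z)$.
\end{lemma}

\begin{proof}
A nonzero linear functional that is constant on $\pi$ takes this value at no other point of $Z$. A small generic perturbation orders $Z$ so that the two points of $\pi$ are adjacent. Let $S\supset\pi$ consist of ten consecutive points. It is the intersection of $Z$ with a strip, so holes of $S$ are holes of $Z$ by (F1), and $\Gamma(S)$ is a subgraph of $\Gamma(Z)$. By (F6) the edges of one triangulation of $S$ lie in one component of $\Gamma(S)$, every triangulation contains the edges of $\operatorname{conv}S$, and every pair of $S$ lies in some triangulation. So $\Gamma(S)$ is a connected graph on $45$ vertices. By Theorem~\ref{thm:harborth} the set $S$ contains a $5$-hole, which contains a pair of $\mathcal M(Z)$.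
\end{proof}

\begin{example}[The model case]\label{ex:model}
Suppose that every pair lies in at most $\Delta$ empty triangles. Then every vertex of $\Gamma(Z)$ has degree at most $2\Delta$, so at most $(1+2\Delta)^{44}|\mathcal M(Z)|$ pairs are within distance $44$ of $\mathcal M(Z)$. Lemmas~\ref{lem:soft} and~\ref{lem:path} give $\binom N2\le246(1+2\Delta)^{44}E(Z)$, which is the theorem for such sets.
\end{example}

When $E(Z)$ is small the average number of empty triangles on a pair is $3h_3/\binom N2$, about $6$. A bounded average is not enough: $\gamma N^2$ pairs of degree $1/\gamma$ respect the average and could be adjacent to all pairs. We have to understand pairs that lie in many empty triangles.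

\section{Apexes and isolated quadrilaterals}\label{sec:apex}

Let $e=\{a,a'\}$ be an oriented pair. An \emph{apex} of $e$ is a point $y\in Z\cap e^+$ such that $aa'y$ is empty. Let $s(e)$ be the number of apexes; then $\sum_es(e)=3h_3(Z)$, the sum being over oriented pairs. For $y\in e^+$ put $\alpha(y)=\angle a'ay$ and $\alpha'(y)=\angle aa'y$; on $Z\cap e^+$ there are no ties. By (F2) the apexes are the minimal elements of $Z\cap e^+$ in the product order of $(\alpha,\alpha')$. List them as $y_1,\dots,y_s$ with $\alpha$ decreasing; then $\alpha'$ is increasing.

\begin{lemma}\label{lem:quad}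
For $1\le i<s$ the points $a,a',y_{i+1},y_i$ form a $4$-hole with opposite sides $aa'$ and $y_iy_{i+1}$.
\end{lemma}

\begin{proof}
Since $\alpha(y_{i+1})+\alpha'(y_i)<\alpha(y_i)+\alpha'(y_i)<180^\circ$, there is a point $o\in e^+$ with $\alpha(o)=\alpha(y_{i+1})$ and $\alpha'(o)=\alpha'(y_i)$. On the ray $ay_{i+1}$ the angle $\alpha'$ grows with the distance from $a$, so $o$ comes before $y_{i+1}$; on the ray $a'y_i$ the angle $\alpha$ grows, so $o$ comes before $y_i$. Thus the segments $ay_{i+1}$ and $a'y_i$ cross, and they are the diagonals of a convex quadrilateral. A point $z\in Z$ in its interior has $\alpha(z)<\alpha(y_i)$ and $\alpha'(z)<\alpha'(y_{i+1})$. Some minimal element $y_j$ has $\alpha(y_j)\le\alpha(z)$ and $\alpha'(y_j)\le\alpha'(z)$, which forces $i<j<i+1$.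
\end{proof}

These $4$-holes are the \emph{consecutive quadrilaterals} of $e$. A $4$-hole is \emph{isolated} if its vertex set is contained in the vertex set of no $5$-hole. Let $\eta(e)$ be the number of non-isolated consecutive quadrilaterals of $e$. In convex position with $N\ge5$ no $4$-hole is isolated; when the excess is small, almost all consecutive quadrilaterals are.

\begin{lemma}\label{lem:nonisolated}
$\sum_e\eta(e)\le492E(Z)$.
\end{lemma}

\begin{proof}
Let the consecutive quadrilateral $e\cup\{y,y'\}$ lie in a $5$-hole $\Pi$. Only one $3$-subset of the vertices of $\Pi$ avoids both the leftmost and the rightmost vertex, so $e\cup\{y\}$ or $e\cup\{y'\}$ is soft. A soft triangle with a chosen side determines an oriented pair and an apex, and an apex lies in at most two consecutive quadrilaterals. By Lemma~\ref{lem:soft} the sum is at most $82E(Z)\cdot3\cdot2$.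
\end{proof}

Isolation is a strong condition: it empties unbounded regions of the plane.

\begin{lemma}\label{lem:strip}
Let $Q=v_1v_2v_3v_4$ be an isolated $4$-hole. No point of $Z$ lies strictly on the side of $Q$ of both lines $v_1v_2$ and $v_3v_4$. The same holds for the lines $v_2v_3$ and $v_4v_1$.
\end{lemma}

\begin{proof}
The second statement is the first after a cyclic shift. Let $L_i$ be an affine function that vanishes on the line $v_iv_{i+1}$ (indices mod $4$) and is positive on $\operatorname{int}Q$. Affine functions on the plane form a space of dimension $3$, so $\sum c_iL_i=0$ for some $c_i$, not all zero. At $v_1$ we get $c_2L_2(v_1)+c_3L_3(v_1)=0$ with $L_2(v_1),L_3(v_1)>0$, so $c_2,c_3$ have opposite signs or both vanish; $v_2$ gives the same for $c_3,c_4$ and $v_3$ for $c_4,c_1$. Hence all $c_i$ are nonzero with alternating signs, and $|c_1|L_1+|c_3|L_3=|c_2|L_2+|c_4|L_4$.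

Suppose $x\in Z$ has $L_1(x),L_3(x)>0$. Then $x$ is not a vertex of $Q$, so it lies on no line of a side. It is not interior to $Q$, so $L_2(x)<0$ or $L_4(x)<0$, and by the identity not both. Shifting indices by $2$ if necessary, $L_2(x)<0$ and the other three values are positive. Among the points of $Z$ with this sign pattern take $x$ with $|L_2(x)|$ minimal. The only side of $Q$ whose line separates $x$ from $Q$ is $v_2v_3$, so $v_1v_2xv_3v_4$ is a convex pentagon. A point of $Z$ inside it would be interior to the triangle $v_2xv_3$, where $L_1,L_3,L_4>0$ and $L_2(x)<L_2<0$, against minimality. So the pentagon is a $5$-hole containing $Q$, a contradiction.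
\end{proof}

\begin{definition}
For an oriented pair $e$, let $F(e)$ be the set of pairs $f=\{y_i,y_{i+1}\}$ whose consecutive quadrilateral $e\cup f$ is isolated, each oriented so that $e\subset f^+$. Write $e\sim f$ if $f\in F(e)$, call $(e,f)$ a \emph{relation}, and let $Q(e,f)$ be the quadrilateral. Put $d(e)=|F(e)|$ and $K(e)=\operatorname{conv}(Z\cap e^+)$.
\end{definition}

There are $s(e)-1$ consecutive quadrilaterals if $s(e)\ge1$, so
\begin{equation}\label{eq:sd}
d(e)\le s(e)\le1+d(e)+\eta(e).
\end{equation}

\begin{lemma}\label{lem:relation}
\begin{enumerate}
\item[(a)] If $e\sim f$, then $Z\cap e^+\cap f^+=\emptyset$. So $f$ is an edge of $K(e)$, and $K(e)$ lies in the closed half-plane complementary to $f^+$, while $e\subset f^+$.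
\item[(b)] $e\sim f$ if and only if $f\sim e$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This is Lemma~\ref{lem:strip} for the opposite sides $e,f$ of $Q(e,f)$. (If $Z\cap e^+=f$, then $K(e)$ is the segment $f$, which we count as its only edge.)

(b) Let $e\sim f$, with $Q=Q(e,f)$ having vertices $a_0,b_0,b_1,a_1$ in cyclic order, $e=\{a_0,a_1\}$, $f=\{b_0,b_1\}$. The points $a_0,a_1\in f^+$ are apexes of $f$, since their triangles with $f$ lie in $Q$. An apex $z$ strictly between them in the list of $f$ has both angles strictly between those of $a_0$ and $a_1$. So it lies in the sector at $b_0$ between $a_1$ and $a_0$, hence on the side of $Q$ of the line $a_0b_0$, and in the sector at $b_1$ between $a_0$ and $a_1$, hence on the side of $Q$ of the line $a_1b_1$. This contradicts Lemma~\ref{lem:strip}. So $Q$ is an isolated consecutive quadrilateral of $f$, and $f\subset e^+$; that is, $e\in F(f)$.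
\end{proof}

The following configuration has pairs with $d(e)$ close to $N/2$. It is the model for the second half of the paper.

\begin{example}[The double chain]\label{ex:chain}
Let $m\ge2$, $\delta=1/(3m^2)$, and $a_i=(-1-\delta i^2,i)$, $b_j=(1+\delta j^2,j)$ for $|i|,|j|\le m$; see Figure~\ref{fig:chain}. At height $y$ the line $a_ia_k$ has $x=-1-\delta((i+k)y-ik)$, which is at most $0$ for $|y|\le m$. So all $b_j$ are to the right of every line $a_ia_k$, all $a_i$ are to the left of every line $b_jb_l$, and the set is in general position. If $i<k<l$, then $a_l$ and $b_j$ are on opposite sides of the line $a_ia_k$, and $a_i$ and $b_j$ are on opposite sides of the line $a_ka_l$, so $a_k$ is interior to the triangle $a_ia_lb_j$. Hence a hole with vertices on both chains has at most two vertices on each, and these are consecutive. In particular every $5$-hole lies in one chain, and an empty triangle on $\{a_i,b_j\}$ has third vertex $a_{i\pm1}$ or $b_{j\pm1}$.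

Let $e_i=\{a_i,a_{i+1}\}$ and $f_j=\{b_j,b_{j+1}\}$ be oriented toward the other chain. No point lies in $e_i^+\cap f_j^+$, and neither of the lines of $e_i,f_j$ separates the other pair, so $e_i\cup f_j$ is a $4$-hole, and it is isolated. All $b_j$ are apexes of $e_i$, and seen from $a_i$ they appear in the order of $j$, so $F(e_i)=\{f_j\}_j$ and $d(e_i)=2m$. In $\Gamma$ the neighbors of a mixed pair $\{a_i,b_j\}$ are mixed pairs or pairs $e_k,f_l$. Thus about $N^2/4$ mixed pairs reach $\mathcal M$ only through the $4m$ pairs $e_k,f_l$. The excess of the double chain is at least $\binom{2m-1}3$ by Lemma~\ref{lem:halfplane} and Example~\ref{ex:convex}, so it is far from extremal, but it shows that linearly many pairs can have quadratically many neighbors without creating any $5$-hole between the chains.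
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray!20] (-2,0)--(2,0)--(2.167,0.8)--(-2.167,0.8)--cycle;
\draw[dashed] (-1.583,-2)--(-2.417,2);
\draw[dashed] (1.583,-2)--(2.417,2);
\draw[thick] (-2.667,-1.6)--(-2.167,-0.8)--(-2,0)--(-2.167,0.8)--(-2.667,1.6);
\draw[thick] (2.667,-1.6)--(2.167,-0.8)--(2,0)--(2.167,0.8)--(2.667,1.6);
\draw (-2,0)--(2,0) (-2.167,0.8)--(2.167,0.8);
\foreach \x/\y/\i in {2.667/-1.6/-2,2.167/-0.8/-1,2/0/0,2.167/0.8/1,2.667/1.6/2}{
 \fill (-\x,\y) circle (1.6pt) node[left] {$a_{\i}$};
 \fill (\x,\y) circle (1.6pt) node[right] {$b_{\i}$};}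
\node at (0,0.4) {$Q(e_0,f_0)$};
\end{tikzpicture}
\caption{A double chain: two chains that bend away from each other. The shaded quadrilateral on $e_0=\{a_0,a_1\}$ and $f_0=\{b_0,b_1\}$ is empty and lies in no empty convex pentagon, and the region between the dashed lines contains no point. The only empty triangles on $\{a_0,b_0\}$ have third vertex $a_{\pm1}$ or $b_{\pm1}$.}
\label{fig:chain}
\end{figure}

\section{Pairs of intermediate degree}\label{sec:crossing}

From now on we assume $E(Z)\le N^2/2$. Then $h_3(Z)\le N^2-4N+4+N^2/2\le2N^2$, and by \eqref{eq:sd}
\begin{equation}\label{eq:total}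
\sum_ed(e)\le\sum_es(e)=3h_3(Z)\le6N^2 .
\end{equation}

Each $F(e)$ is a set of edges of a convex polygon, and two such sets turn out to cross at most twice. A graph built from large sets of this kind has few crossings for its size, so by the crossing lemma it has few edges.

\begin{lemma}\label{lem:crossing}
Let $\mathcal E$ be a set of oriented pairs and let $k>0$, $D>0$. For $e\in\mathcal E$ let $F'(e)\subset F(e)$ satisfy $|F'(e)|\ge k$ and $d(f)\le D$ for all $f\in F'(e)$. Then
\[
\sum_{e\in\mathcal E}|F'(e)|\le4D\max\bigl(4N,\,256N^2/k^2\bigr).
\]
\end{lemma}

\begin{proof}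
The sets $F'(e)$ may overlap heavily, so we first select a subfamily in which each set is mostly new. Choose greedily a maximal sequence $e_1,\dots,e_M$ in $\mathcal E$ such that $G_i=F'(e_i)\setminus\bigcup_{l<i}F'(e_l)$, taken as sets of unoriented pairs, has $|G_i|\ge|F'(e_i)|/2\ge k/2$. Let $\mathcal C$ be the disjoint union of the $G_i$, which is the union of the $F'(e_i)$, and $c=|\mathcal C|\ge Mk/2$. By maximality, for every $e\in\mathcal E$ at least half of $F'(e)$ lies in $\mathcal C$. A pair of $\mathcal C$ has two orientations, and by Lemma~\ref{lem:relation}(b) an oriented $f$ lies in $F(e)$ for exactly $d(f)$ oriented pairs $e$. Hence $\sum_e|F'(e)|\le2\cdot2D\cdot c$, and it remains to bound $c$.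

We claim that for $i\ne j$ at most two pairs $(f,f')\in F(e_i)\times F(e_j)$ cross. Let $f'$ cross $f$. One endpoint $u$ of $f'$ lies in $f^+$, so $u\notin e_i^+$ by Lemma~\ref{lem:relation}(a). The crossing point lies on $f\subset e_i^+$, so the other endpoint of $f'$ lies in $e_i^+$. Thus $f'$ is an edge of $K(e_j)$ with exactly one endpoint in $e_i^+$, and there are at most two such edges by (F4). Given $f'$, the part of $f'$ from $u$ up to the crossing point lies in $f^+$, outside $K(e_i)$. So the crossing point is the first point of $K(e_i)$ on $f'$, coming from $u$, and $f$ is the unique edge of $K(e_i)$ having this point in its relative interior. This proves the claim.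

Edges in one $G_i$ are edges of one convex polygon and do not cross. So the straight-line drawing of the graph $(Z,\mathcal C)$ has at most $2\binom M2\le M^2\le4c^2/k^2$ crossings. If $c\ge4N$, Theorem~\ref{thm:crossing} gives $c^3/(64N^2)\le4c^2/k^2$, that is, $c\le256N^2/k^2$.
\end{proof}

When $k$ and $D$ have the same order, the bound has order $DN+N^2/D$. It is much smaller than $N^2$ exactly when $D$ is large and much smaller than $N$. The double chain shows that nothing can be gained for $D$ of order $N$. This suggests the following threshold. For $\nu\in(0,1)$, an oriented pair $e$ is \emph{$\nu$-heavy} if $d(e)\ge\nu N$. An unoriented pair is \emph{$\nu$-heavy} if one of its orientations is, and \emph{$\nu$-light} otherwise.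

\begin{lemma}\label{lem:medium}
Let $\nu\in(0,1)$ and $N\ge64\nu^{-4}$.
\begin{enumerate}
\item[(a)] The number of relations $(e,f)$ with $d(e)\ge\nu N>d(f)$ is at most $22\nu N^2$.
\item[(b)] For $\Lambda\ge8$, the sum of $s(e)$ over all oriented $e$ with $d(e)<\nu N$ and $s(e)\ge\Lambda$ is at most $u(\Lambda)N^2$, where
\[
u(\Lambda)=984\,\frac{E(Z)}{N^2}+32792\,(\Lambda/4)^{-1/3}+300\nu .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Lemma~\ref{lem:crossing} needs a lower bound on $|F'(e)|$. In both parts, the $e$ for which $F'(e)$ is a small fraction of $F(e)$ are handled by \eqref{eq:total}.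

(a) For $d(e)\ge\nu N$ let $F'(e)=\{f\in F(e):d(f)<\nu N\}$. The $e$ with $|F'(e)|<\nu d(e)$ contribute at most $6\nu N^2$. The others have $|F'(e)|\ge\nu^2N$, and Lemma~\ref{lem:crossing} with $k=\nu^2N$, $D=\nu N$ bounds their contribution by $4\nu N\max(4N,256\nu^{-4})=16\nu N^2$.

(b) Let $\lambda=\Lambda/4$. We first bound the number $R$ of relations $(e,f)$ with $\lambda\le d(e)<\nu N$. Let $R'$ be the number of those with $d(f)\le d(e)$. If $d(e)<d(f)<\nu N$, then $(f,e)$ is counted by $R'$; if $d(f)\ge\nu N$, then $(f,e)$ is counted in (a). So $R\le2R'+22\nu N^2$. Put $\omega=\lambda^{-1/3}$ and $F'(e)=\{f\in F(e):d(f)\le d(e)\}$. The $e$ with $|F'(e)|<\omega d(e)$ contribute at most $6\omega N^2$ to $R'$. For the others with $2^j\le d(e)<2^{j+1}$, Lemma~\ref{lem:crossing} with $k=\omega2^j$, $D=2^{j+1}$ gives at most $32\cdot2^jN+2048N^2/(\omega^22^j)$. Only $j$ with $\lambda/2<2^j<\nu N$ occur; for these $\sum2^j<2\nu N$ and $\sum2^{-j}<4/\lambda$. Since $\omega^2\lambda=\lambda^{1/3}$,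
\[
R'\le\bigl(6\lambda^{-1/3}+64\nu+8192\lambda^{-1/3}\bigr)N^2,\qquad R\le\bigl(16396\lambda^{-1/3}+150\nu\bigr)N^2 .
\]
Now let $s(e)\ge\Lambda$ and $d(e)<\nu N$. If $d(e)\ge\lambda$, then $s(e)\le2(s(e)-1)\le2d(e)+2\eta(e)$ by \eqref{eq:sd}. If $d(e)<\lambda\le s(e)/4$, then $\eta(e)\ge\frac34s(e)-1\ge\frac12s(e)$, since $s(e)\ge4$. So the sum is at most $2R+2\sum_e\eta(e)$, and Lemma~\ref{lem:nonisolated} finishes the proof.
\end{proof}

Part (b) replaces the degree bound of Example~\ref{ex:model}. In one step through light pairs, a set grows by a factor $1+4\Lambda$ and an additive error that is small when $\Lambda$ is large. The error of each step must be small compared with the target of that step, so the parameters are chosen backward from the last step.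

\begin{lemma}[Slow growth]\label{lem:growth}
For every $\kappa\in(0,1)$ there is $\gamma=\gamma(\kappa)\in(0,\frac12)$ with the following property. If $0<\nu\le\gamma$, $N\ge64\nu^{-4}$, $E(Z)\le\gamma N^2$, and $B$ is a set of at most $\gamma N^2$ $\nu$-light pairs, then at most $\kappa N^2$ pairs can be reached from $B$ by a path of length at most $44$ in $\Gamma(Z)$ all of whose vertices are $\nu$-light.
\end{lemma}

\begin{proof}
Put $\kappa_{44}=\kappa$. For $t=43,\dots,0$ choose $\Lambda_t\ge8$ with $65584(\Lambda_t/4)^{-1/3}\le\kappa_{t+1}/4$ and set $\kappa_t=\kappa_{t+1}/(4(1+4\Lambda_t))$. Let $\gamma=\min(\kappa_0/10^4,1/4)$. Let $B_t$ be the set of pairs reached in at most $t$ steps; we show $|B_t|\le\kappa_tN^2$ by induction, the case $t=0$ holding since $\gamma\le\kappa_0$. A pair with orientations $e,\bar e$ has at most $2(s(e)+s(\bar e))$ neighbors, and $d(e),d(\bar e)<\nu N$ for pairs in $B_t$. Orientations with $s<\Lambda_t$ give at most $4\Lambda_t|B_t|$ neighbors, and the others at most $2u(\Lambda_t)N^2$ by Lemma~\ref{lem:medium}(b). Here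
\[
2u(\Lambda_t)\le1968\gamma+\tfrac14\kappa_{t+1}+600\gamma\le\tfrac34\kappa_{t+1},
\]
since $2568\gamma\le\kappa_0/2\le\kappa_{t+1}/2$. So $|B_{t+1}|\le(1+4\Lambda_t)\kappa_tN^2+\frac34\kappa_{t+1}N^2=\kappa_{t+1}N^2$.
\end{proof}

\section{Reduction to sets with many extreme points}\label{sec:reduction}

If there is no heavy pair, the model argument now applies. If there is one, it exposes a convex polygon with linearly many edges, and we pass to the points on that side.

\begin{proposition}\label{prop:extreme}
Let $\mu\in(0,1)$. There are $\varepsilon'>0$ and $n_0$, depending on $\mu$, such that no set $Y$ of $n\ge n_0$ points in general position with at least $\mu n$ extreme points has $E(Y)\le\varepsilon'n^2$.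
\end{proposition}

Here an \emph{extreme point} is a vertex of $\operatorname{conv}Y$.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:extreme}]
The inequality $E(Z)\ge0$ is in Lemma~\ref{lem:identity}. Let $\mu=\gamma(1/8)$, let $\varepsilon',n_0$ be given by the proposition, and let $\varepsilon=\min(\mu/246,\mu^2\varepsilon')$. Let $N\ge\max(10,64\mu^{-4},n_0/\mu)$ and suppose $E(Z)\le\varepsilon N^2$.

If $Z$ has no $\mu$-heavy pair, then all pairs are light, $|\mathcal M(Z)|\le246\varepsilon N^2\le\mu N^2$ by Lemma~\ref{lem:soft}, and by Lemma~\ref{lem:path} all pairs are within distance $44$ of $\mathcal M(Z)$. Lemma~\ref{lem:growth} with $\nu=\mu$ gives $\binom N2\le N^2/8$, which is false for $N\ge2$.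

Otherwise some oriented $e_*$ has $d(e_*)\ge\mu N$. Let $Y=Z\cap e_*^+$ and $n=|Y|$. By Lemma~\ref{lem:relation}(a), $\operatorname{conv}Y$ has at least $\mu N\ge3$ edges. So $Y$ has at least $\mu N\ge\mu n$ extreme points, $n\ge\mu N\ge n_0$, and $E(Y)\le\varepsilon N^2\le(\varepsilon/\mu^2)n^2\le\varepsilon'n^2$ by Lemma~\ref{lem:halfplane}. This contradicts the proposition.
\end{proof}

The set $Y$ may again have heavy pairs. What has been gained is a quadratic family of starting pairs, the pairs of extreme points, with a property that points in the middle of a double chain do not have. The task of Sections~\ref{sec:moves}--\ref{sec:grid} is to show that around almost every relation between heavy pairs there is a piece of a double chain.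

In these sections $Y$ is a set of $n$ points with $E(Y)\le n^2/2$, all notions refer to $Y$, the number $\nu\in(0,1)$ satisfies $\nu n\ge200$, and heavy and light mean $\nu$-heavy and $\nu$-light. Let $\mathcal L$ be the set of heavy oriented pairs and $\mathcal R$ the set of relations $(e,f)$ with $e,f\in\mathcal L$. By \eqref{eq:total},
\begin{equation}\label{eq:L}
|\mathcal L|\le6n/\nu,
\end{equation}
and for $e\in\mathcal L$ the polygon $K(e)$ has at least $\nu n\ge200$ vertices. The number of extreme points plays no role until Section~\ref{sec:final}.

\section{Moves on relations}\label{sec:moves}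

In the double chain the relations $(e_i,f_j)$ form a grid, and one passes from $(e_i,f_j)$ to $(e_{i+1},f_j)$ by walking along the boundary of $K(f_j)$. We imitate this in $Y$.

\subsection*{Labels}
For a relation $(e,f)$ name the endpoints $e=\{a_0,a_1\}$, $f=\{b_0,b_1\}$ so that $a_0,b_0,b_1,a_1$ is the counterclockwise order of $Q(e,f)$, as in Figure~\ref{fig:chain}. We call $a_0,b_0$ the \emph{bottoms} and $a_1,b_1$ the \emph{tops}. The interior of a counterclockwise convex polygon is to the left of its edges, so with Lemma~\ref{lem:relation}:
\begin{equation}\label{eq:labels}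
\begin{array}{l}
e^+\text{ is right of }a_0\to a_1,\text{ and all points of }Y\cap f^+\text{ other than }a_0,a_1\text{ are left of it;}\\
f^+\text{ is left of }b_0\to b_1,\text{ and all points of }Y\cap e^+\text{ other than }b_0,b_1\text{ are right of it.}
\end{array}
\end{equation}
In particular the labels of $e$ as a first component, and of $f$ as a second component, depend only on the oriented pair and not on its partner.

\subsection*{Good relations}
For $(e,f)\in\mathcal R$ let $f^\uparrow$ and $f^\downarrow$ be the edges of $K(e)$ other than $f$ at the top and at the bottom of $f$, and let $e^\uparrow$ and $e^\downarrow$ be the edges of $K(f)$ other than $e$ at the top and at the bottom of $e$. If such an edge belongs to $F(e)$, respectively $F(f)$, in one of its orientations, the symbol denotes that oriented pair. The relation $(e,f)\in\mathcal R$ is \emph{good} if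
\begin{itemize}
\item[(G1)] $f^\uparrow,f^\downarrow\in F(e)\cap\mathcal L$ and $e^\uparrow,e^\downarrow\in F(f)\cap\mathcal L$;
\item[(G2)] no point of $Y$ lies in the sector at an endpoint of $e$ between the endpoints of $f$, nor in the sector at an endpoint of $f$ between the endpoints of $e$.
\end{itemize}
The sectors at endpoints of $e$ are contained in $e^+$, and those at endpoints of $f$ in $f^+$. At a good relation four \emph{moves} are defined:
\[
U(e,f)=(e^\uparrow,f),\quad D(e,f)=(e^\downarrow,f),\quad U'(e,f)=(e,f^\uparrow),\quad D'(e,f)=(e,f^\downarrow).
\]
Condition (G1) and Lemma~\ref{lem:relation}(b) say that the results lie in $\mathcal R$. Condition (G2) will make the moves commute and will determine the empty triangles.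

\begin{lemma}\label{lem:moves}
Let $(e,f)$ be good. The bottom of $e^\uparrow$ is the top of $e$, the top of $e^\downarrow$ is the bottom of $e$, and likewise for $f^\uparrow,f^\downarrow$ and $f$. Each move is injective, and $DU,UD,D'U',U'D'$ are the identity wherever they are defined.
\end{lemma}

\begin{proof}
By \eqref{eq:labels}, a member of $F(e)$, directed from bottom to top, has $K(e)$ on its right, so it is directed clockwise along $\partial K(e)$. The edge $f^\uparrow$ follows $f$ and $f^\downarrow$ precedes $f$ in this direction. Members of $F(f)$ as first components are directed counterclockwise along $\partial K(f)$, with the same consequence. If $U(e,f)=(e',f)$, then $e$ is the edge of $K(f)$ other than $e'$ at the bottom of $e'$, with the orientation it has in $F(f)$. This determines $e$, and it is the first component of $D(e',f)$ when $D(e',f)$ is defined. The same argument with tops applies to $D$, and with $K(e)$ to $U',D'$.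
\end{proof}

\subsection*{Symmetries}
Let $\rho$ be a reflection of the plane. The quantities $E,d,\mathcal L,\sim$ are invariant under $\rho$, and $\sim$ is symmetric. Consider three maps on relations. The map $\sigma_1:(e,f)\mapsto(\rho e,\rho f)$ reverses the cyclic order to $a_1,b_1,b_0,a_0$, so it keeps the roles and exchanges tops and bottoms. The map $\sigma_2:(e,f)\mapsto(\rho f,\rho e)$ reads this order as $b_0,a_0,a_1,b_1$, so it exchanges the roles and keeps tops and bottoms. The map $\sigma_3:(e,f)\mapsto(f,e)$ reads the original order as $b_1,a_1,a_0,b_0$ and exchanges both. All three preserve goodness, and they act on moves by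
\[
\sigma_1:\ U\leftrightarrow D,\ U'\leftrightarrow D';\qquad\sigma_2:\ U\leftrightarrow U',\ D\leftrightarrow D';\qquad\sigma_3:\ U\leftrightarrow D',\ D\leftrightarrow U'.
\]
A statement proved for all sets $Y$ and all relations therefore yields three more.

\subsection*{Iterated goodness}
A relation $r\in\mathcal R$ is \emph{$R$-good} if every relation obtained from $r$ by at most $R$ successive moves, $r$ included, is good. A relation obtained from an $R$-good one by $l\le R$ moves is $(R-l)$-good. Let $\beta$ be the number of elements of $\mathcal R$ that are not good, and $A=4^{201}$. An element of $\mathcal R$ that is not $200$-good is mapped to a non-good one by one of the fewer than $A$ words of at most $200$ moves, and each word is an injective partial map. Hence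
\begin{equation}\label{eq:200}
\text{at most }A\beta\text{ elements of }\mathcal R\text{ are not }200\text{-good.}
\end{equation}

\section{Almost all relations are good}\label{sec:good}

Condition (G1) will follow from the earlier counts. Condition (G2) needs a new argument. A point $x$ in a forbidden sector of $(e,g)$ hides behind the edge $g$ of $K(e)$, on a line from $e$ through the top of $g$. If this happens for a quadratic number of relations, we let $e$ run over the edges of one polygon $K(f_*)$. Then a typical $g$ has linearly many partners $e$ and linearly many hidden points $x$, which gives a cubic number of triples $(e,x,g)$. On the other hand $x$ lies in $K(e)$ close to $g$, and a point is close to at most four edges, so there are only quadratically many triples.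

\begin{lemma}\label{lem:sector}
For all $\nu,c\in(0,1)$ there are $\varepsilon''>0$ and $n''$ such that, if $n\ge n''$ and $E(Y)\le\varepsilon''n^2$, then fewer than $cn^2$ relations $(e,g)\in\mathcal R$ have a point of $Y$ in the sector at the bottom of $e$ between the endpoints of $g$. The same holds for each of the other three sectors in \emph{(G2)}.
\end{lemma}

\begin{proof}
The last sentence follows by $\sigma_1,\sigma_2,\sigma_3$. Call a relation with a point in the sector at the bottom of $e$ \emph{blocked}, suppose that there are at least $cn^2$ of them, and let $b(e)\le|F(e)\cap\mathcal L|$ be the number of blocked relations with first component $e$. By Lemma~\ref{lem:relation}(b) and the Cauchy--Schwarz inequality,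
\[
\sum_{f\in\mathcal L}\ \sum_{e\in F(f)\cap\mathcal L}b(e)=\sum_{e\in\mathcal L}b(e)\,|F(e)\cap\mathcal L|\ge\sum_{e\in\mathcal L}b(e)^2\ge\frac{c^2n^4}{|\mathcal L|}.
\]
So by \eqref{eq:L} some $f_*\in\mathcal L$ has
\begin{equation}\label{eq:fstar}
\sum_{e\in F(f_*)\cap\mathcal L}b(e)\ge\frac{c^2n^4}{|\mathcal L|^2}\ge c_1n^2,\qquad c_1=c^2\nu^2/36 .
\end{equation}
For $g\in\mathcal L$ let $I_g$ be the set of $e\in F(f_*)\cap\mathcal L$ with $(e,g)$ blocked; then $\sum_g|I_g|\ge c_1n^2$.

Let $e\in I_g$, with bottom $a$ and top $a'$ as a first component, and let $g$ have bottom $v$ and top $w$ as a second component, so $Q(e,g)=avwa'$. Among the points of $Y$ in the sector at $a$ between $v$ and $w$ choose $x=x(e,g)$ with the triangle $vwx$ of minimal area. The interior of this triangle lies in the sector, so the triangle is empty. Also $x\in e^+$, so $x\in\bar g^+$ by \eqref{eq:labels}. Thus $x$ is an apex of $\bar g$.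

\medskip\noindent\emph{Claim 1. The line $xw$ meets the segment $aa'$ in a single point $o$, interior to it, and $w$ lies strictly between $o$ and $x$.} Write $x-w=\lambda(a-w)+\lambda'(a'-w)$. Being in the sector, $x$ is on the side of the line $aw$ containing $v$. This line carries a diagonal of $Q(e,g)$, so this is the side not containing $a'$, and $\lambda'<0$. Also $x$ is on the side of the line $av$ containing $w$, the side of $Q(e,g)$. By Lemma~\ref{lem:strip} for the opposite sides $av$ and $wa'$, the point $x$ is not on the side of the line $wa'$ containing $a$, and it is not on this line because $x\ne w,a'$. So $\lambda<0$, and $o=w-(x-w)/(|\lambda|+|\lambda'|)$ is the required point.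

\medskip
Let $X_g=\{x(e,g):e\in I_g\}$. The top $w$ of $g$ does not depend on $e$, and all $e\in I_g$ are edges of $K(f_*)$. By Claim~1 and (F4), a given $x$ equals $x(e,g)$ for at most two $e$. So $|I_g|\ge|X_g|\ge|I_g|/2$ and $\sum_g|X_g|\ge c_1n^2/2$. Let $X'_g$ be the set of $x\in X_g$ that lie in some isolated consecutive quadrilateral of $\bar g$. An element of $X_g\setminus X'_g$ lies in a non-isolated consecutive quadrilateral of $\bar g$, or is the only apex of $\bar g$. So $\sum_g|X_g\setminus X'_g|\le2\sum_g\eta(\bar g)+|\mathcal L|\le984E(Y)+6n/\nu$ by Lemma~\ref{lem:nonisolated}, and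
\begin{equation}\label{eq:Xprime}
\sum_g|X'_g|\ge c_1n^2/4
\end{equation}
if $984\varepsilon''\le c_1/8$ and $6n/\nu\le c_1n^2/8$.

\medskip\noindent\emph{Claim 2. If $x\in X_g$ and $e\in I_g$, then $x\in e^+$.} This is where the common polygon $K(f_*)$ is used. Let $x=x(e'',g)$ and let $o\in e''$ be as in Claim~1. Since $e\in F(f_*)$, the polygon $K(f_*)$ misses $e^+$ by Lemma~\ref{lem:relation}(a), so $o\notin e^+$. If also $x\notin e^+$, then the point $w$ between them would not be in $e^+$; but $w\in g\subset e^+$.

\medskip\noindent\emph{Claim 3. Given $e\in F(f_*)\cap\mathcal L$ and $x\in Y$, there are at most four $g$ with $e\in I_g$ and $x\in X'_g$.} Let $u_0,u_1,\dots$ be the at least $200$ vertices of $K(e)$ in cyclic order. Such a $g$ is an edge $u_ku_{k+1}$, with orientation given by $F(e)$. Let $h=\{x,\tilde x\}\in F(\bar g)$, and let $\ell$ be its line. All vertices of $K(e)$ other than $u_k,u_{k+1}$ lie in $\bar g^+$, so by Lemma~\ref{lem:relation}(a) they are not in $h^+$, while $u_k,u_{k+1}\in h^+$. So $\ell$ meets the edges $u_{k-1}u_k$ and $u_{k+1}u_{k+2}$ in two distinct points. At most two vertices lie on $\ell$, so there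 are vertices strictly on both sides, $\ell$ contains no edge, and by (F4) $\ell\cap K(e)$ is the segment between these two points. It lies in $q_k=\operatorname{conv}\{u_{k-1},u_k,u_{k+1},u_{k+2}\}$. By Claim~2, $x\in K(e)\cap\ell$, so $x\in q_k$. If $x$ is a vertex of $K(e)$, it is one of the four vertices of $q_k$, which leaves four values of $k$. Otherwise, note that if $k,l$ have cyclic distance at least $3$, then $q_k$ and $q_l$ lie on opposite sides of the chord $u_{k-1}u_{k+2}$ and share at most one vertex, so $q_k\cap q_l$ is empty or a vertex. So the possible $k$ have pairwise cyclic distance at most $2$, and there are at most three.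

\medskip
By Claim~3, $\sum_g|I_g||X'_g|\le4|F(f_*)|\,n\le4n^2$. By \eqref{eq:Xprime}, Cauchy--Schwarz and \eqref{eq:L},
\[
\sum_g|I_g||X'_g|\ge\sum_g|X'_g|^2\ge\frac{(c_1n^2/4)^2}{|\mathcal L|}\ge\frac{c_1^2\nu n^3}{96}.
\]
This is impossible for $n>384/(c_1^2\nu)$.
\end{proof}

\begin{lemma}\label{lem:bad}
If $n\ge64\nu^{-4}$ and the conclusion of Lemma~\ref{lem:sector} holds for $c$, then
\[
\beta\le4|\mathcal L|+1968E(Y)+88\nu n^2+4cn^2 .
\]
\end{lemma}

\begin{proof}
Let $(e,f)\in\mathcal R$ with $f=\{y_i,y_{i+1}\}$ in the list of apexes of $e$. If the consecutive quadrilaterals of $e$ with $\{y_{i-1},y_i\}$ and $\{y_{i+1},y_{i+2}\}$ exist and are isolated, then these two pairs are in $F(e)$, so they are edges of $K(e)$ sharing an endpoint with $f$; that is, they are $f^\uparrow$ and $f^\downarrow$ in some order. So the part of (G1) about $f^\uparrow,f^\downarrow$ fails only if $f$ is at an end of the list (at most $2$ relations per $e$), or next to a non-isolated quadrilateral (at most $2\eta(e)$ per $e$), or next to a member of $F(e)\setminus\mathcal L$ (at most $2\cdot22\nu n^2$ in total, by Lemma~\ref{lem:medium}(a)). With Lemma~\ref{lem:nonisolated}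 this gives at most $2|\mathcal L|+984E(Y)+44\nu n^2$ relations. By $\sigma_3$ the same bound holds for $e^\uparrow,e^\downarrow$, and (G2) fails for at most $4cn^2$ relations.
\end{proof}

\section{The local double chain}\label{sec:grid}

The edge $f^\uparrow$ is defined through $K(e)$, so a priori it changes when $e$ is moved. To obtain a grid we must show that it does not.

\begin{lemma}\label{lem:parallel}
If $r$, $Ur$ and $U'Ur$ are good, then $U'r$ and $U'Ur$ have the same second component.
\end{lemma}

\begin{proof}
Write $r=(e_0,f_0)$, $Ur=(e_1,f_0)$, $U'r=(e_0,f_1)$, $U'Ur=(e_1,f'_1)$. By Lemma~\ref{lem:moves}, with bottoms first, $e_0=\{a_0,a_1\}$, $e_1=\{a_1,a_2\}$, $f_0=\{b_0,b_1\}$, $f_1=\{b_1,b_2\}$, $f'_1=\{b_1,b'_2\}$. Measure directions $\theta\in(-90^\circ,270^\circ)$ at $a_1$, with $a_0$ in direction $-90^\circ$. By \eqref{eq:labels}, $e_0^+$ corresponds to $(-90^\circ,90^\circ)$, which contains $\theta(b_1)$ and $\theta(b_2)$. The point $a_2\in f_0^+$ is left of $a_0\to a_1$, so $\theta(a_2)\in(90^\circ,270^\circ)$, and $e_1^+$ corresponds to $(\theta(a_2)-180^\circ,\theta(a_2))$. Since $b_1\in e_1^+$, we have $\theta(b_1)>\theta(a_2)-180^\circ$.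 The counterclockwise order $a_0,b_1,b_2,a_1$ of $Q(e_0,f_1)$ gives $\theta(b_1)<\theta(b_2)$ by (F3). So $\theta(a_2)-180^\circ<\theta(b_2)<90^\circ<\theta(a_2)$, that is, $b_2\in e_1^+$.

Suppose $b_2\ne b'_2$. By \eqref{eq:labels} for $(e_1,f'_1)$, the point $b_2$ is right of $b_1\to b'_2$, so $(b_1,b'_2,b_2)$ is clockwise. The order $a_1,b_1,b'_2,a_2$ of $Q(e_1,f'_1)$ gives $\theta(b_1)<\theta(b'_2)$. By (G2) for $(e_1,f'_1)$ at $a_1$, $\theta(b_2)$ is not between these two values. As $\theta(b_2)>\theta(b_1)$, we get $\theta(b_1)<\theta(b'_2)<\theta(b_2)<90^\circ$, so $b'_2\in e_0^+$. By \eqref{eq:labels} for $(e_0,f_1)$, the triple $(b_1,b_2,b'_2)$ is clockwise, a contradiction. So $b_2=b'_2$, and the orientations agree since $a_1\in f_1^+\cap f_1'^+$.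
\end{proof}

Applying $\sigma_2$ and $\sigma_1$ to Lemma~\ref{lem:parallel}, which we call (P1), we get:
\begin{itemize}
\item[(P2)] if $r,U'r,UU'r$ are good, then $Ur$ and $UU'r$ have the same first component;
\item[(P3)] if $r,Dr,D'Dr$ are good, then $D'r$ and $D'Dr$ have the same second component.
\end{itemize}

\begin{lemma}\label{lem:commute}
If $r$ is $2$-good, then $X'Xr=XX'r$ for $X\in\{U,D\}$ and $X'\in\{U',D'\}$.
\end{lemma}

\begin{proof}
Primed moves fix the first component and unprimed moves the second. So $U'Ur$ has the first component of $Ur$ and, by (P1), the second component of $U'r$; and $UU'r$ has the second component of $U'r$ and, by (P2), the first component of $Ur$. Thus $U'Ur=UU'r$, and $\sigma_1$ gives $D'Dr=DD'r$. For the mixed case apply (P3) to $Ur$: the relations $Ur$, $DUr=r$, $D'r$ are good, so $D'Ur$ has the second component of $D'r$, and it has the first component of $Ur$. Apply (P2) to $D'r$: the relations $D'r$, $U'D'r=r$, $Ur$ are good, so $UD'r$ has the first component of $Ur$, and it has the second component of $D'r$. Thus $D'Ur=UD'r$, and $\sigma_2$ gives $DU'r=U'Dr$.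
\end{proof}

\begin{lemma}[Grid]\label{lem:grid}
Let $(e_0,f_0)$ be $200$-good. There are points $a_i,b_j\in Y$ $(-47\le i,j\le48)$ and orientations of $e_i=\{a_i,a_{i+1}\}$ and $f_j=\{b_j,b_{j+1}\}$, extending the given $e_0,f_0$, such that all $(e_i,f_j)$ with $|i|,|j|\le47$ are good elements of $\mathcal R$ with bottoms $a_i,b_j$ and tops $a_{i+1},b_{j+1}$. For $-46\le i\le47$, $e_{i-1}$ and $e_i$ are the two edges of $K(f_j)$ at $a_i$, and for $-46\le j\le47$, $f_{j-1}$ and $f_j$ are the two edges of $K(e_i)$ at $b_j$.
\end{lemma}

\begin{proof}
Let $r=(e_0,f_0)$, write $U^{-1}=D$, $U'^{-1}=D'$, and put $r_{i,j}=U'^jU^ir$ for $|i|,|j|\le47$. Every relation reached from $r$ by at most $95$ moves is $2$-good. So in a word of at most $95$ moves applied to $r$, a primed and an unprimed move that are adjacent may be exchanged, by Lemma~\ref{lem:commute}. This gives $r_{i,j}=U^iU'^jr$, and with Lemma~\ref{lem:moves} also $Ur_{i,j}=U'^jUU^ir=r_{i+1,j}$ and $U'r_{i,j}=r_{i,j+1}$ within the range. The first component of $U'^jU^ir$ is that of $U^ir$ and the second component of $U^iU'^jr$ is that of $U'^jr$, so $r_{i,j}=(e_i,f_j)$ with $e_i$ depending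 only on $i$ and $f_j$ only on $j$. Let $a_i$ be the bottom of $e_i$ and $a_{48}$ the top of $e_{47}$, and define $b_j$ in the same way. Since $(e_i,f_j)=U(e_{i-1},f_j)$, the top of $e_{i-1}$ is $a_i$, and $e_i$ is the edge of $K(f_j)$ other than $e_{i-1}$ at $a_i$. The relation $(e_i,f_j)=U'(e_i,f_{j-1})$ gives the statement for the $f_j$.
\end{proof}

The grid has the two properties of the double chain that we need, although $Y$ has many other points.

\begin{lemma}\label{lem:local}
In the situation of Lemma~\ref{lem:grid} let $|i|,|j|\le46$.
\begin{enumerate}
\item[(a)] If $y\in Y$ and $a_ib_jy$ is an empty triangle, then $y\in\{a_{i-1},a_{i+1},b_{j-1},b_{j+1}\}$.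
\item[(b)] The point $a_i$ is not an extreme point of $Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(b) Write $b_j-a_i=\lambda(a_{i-1}-a_i)+\lambda'(a_{i+1}-a_i)$. The point $b_j$ lies in $e_i^+$, while $a_{i-1}\in f_j^+$ lies strictly on the other side of the line of $e_i$ by \eqref{eq:labels}; so $\lambda<0$. With $e_{i-1}$ in place of $e_i$ we get $\lambda'<0$. Hence $a_i$ is a convex combination of $a_{i-1},a_{i+1},b_j$ with positive coefficients.

(a) \emph{Case A: $y\in e^+$ for $e=e_i$ or $e=e_{i-1}$.} The point $a_i$ is an endpoint of $e$, and $(e,f_{j-1})$, $(e,f_j)$ are good. In each of the quadrilaterals $Q(e,f_l)$, $l\in\{j-1,j\}$, the vertices $a_i,b_l,b_{l+1}$ occur in counterclockwise order. So the directions at $a_i$ within $e^+$ satisfy $\theta(b_{j-1})<\theta(b_j)<\theta(b_{j+1})$, and by (G2) no point of $Y\cap e^+$ has its direction strictly between consecutive ones.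

Suppose $\theta(y)>\theta(b_j)$ and $y\ne b_{j+1}$. Then $\theta(y)>\theta(b_{j+1})$, so $b_{j+1}$ is in the sector at $a_i$ between $b_j$ and $y$. By \eqref{eq:labels}, $y$ is right of $b_j\to b_{j+1}$, so $(b_j,y,b_{j+1})$ is counterclockwise, and so is $(b_j,y,a_i)$ by (F3). Thus $b_{j+1}$ is on the same side of the line $b_jy$ as $a_i$, hence interior to $a_ib_jy$, a contradiction.

Suppose $\theta(y)<\theta(b_j)$ and $y\ne b_{j-1}$. Then $b_{j-1}$ is in the sector at $a_i$ between $y$ and $b_j$. The point $y$ is right of $b_{j-1}\to b_j$, so $(b_j,y,b_{j-1})$ is clockwise, and so is $(b_j,y,a_i)$. Thus $b_{j-1}$ is interior to $a_ib_jy$, a contradiction. So $y\in\{b_{j-1},b_{j+1}\}$.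

\emph{Case B: $y\in f_j^+\cup f_{j-1}^+$.} The map $\sigma_2$ turns the grid into a grid with the letters $a$ and $b$ exchanged, and Case A gives $y\in\{a_{i-1},a_{i+1}\}$.

\emph{Case C: $y$ lies in none of $e_i^+,e_{i-1}^+,f_j^+,f_{j-1}^+$.} Since $a_{i\pm1}\in f_j^+$ and $b_{j\pm1}\in e_i^+$, the point $y$ is none of these four points, so it is on none of the four lines. By \eqref{eq:labels} it is left of $a_i\to a_{i+1}$ and $a_{i-1}\to a_i$, and right of $b_j\to b_{j+1}$ and $b_{j-1}\to b_j$.

Let $y$ be left of $a_i\to b_j$. So are $a_{i+1}$ and $b_{j+1}$, since $Q(e_i,f_j)=a_ib_jb_{j+1}a_{i+1}$ is counterclockwise. As $y$ is left of $a_i\to a_{i+1}$, we have $\angle b_ja_ia_{i+1}<\angle b_ja_iy$. As $y$ is right of $b_j\to b_{j+1}$ and the quadrilateral is convex, $\angle a_ib_ja_{i+1}<\angle a_ib_jb_{j+1}<\angle a_ib_jy$. By (F2), $a_{i+1}$ is interior to $a_ib_jy$, a contradiction.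

Let $y$ be right of $a_i\to b_j$. So are $a_{i-1}$ and $b_{j-1}$, since $Q(e_{i-1},f_{j-1})=a_{i-1}b_{j-1}b_ja_i$ is counterclockwise. As $y$ is right of $a_i\to a_{i-1}$, we have $\angle b_ja_ia_{i-1}<\angle b_ja_iy$. As $y$ is left of $b_j\to b_{j-1}$, we have $\angle a_ib_ja_{i-1}<\angle a_ib_jb_{j-1}<\angle a_ib_jy$. So $a_{i-1}$ is interior to $a_ib_jy$, a contradiction.
\end{proof}

\section{Proof of Proposition~\ref{prop:extreme}}\label{sec:final}

Put $\kappa=\mu^2/32$ and $\gamma=\gamma(\kappa)$ as in Lemma~\ref{lem:growth}. The constants $\nu,\Lambda,c,\varepsilon',n_0$ are chosen below. Let $Y$ have $n\ge n_0$ points, at least $\mu n$ of them extreme, and suppose $E=E(Y)\le\varepsilon'n^2$. Let $\mathcal T$ be the set of pairs of extreme points. If $\mu n\ge2$, then $|\mathcal T|\ge\mu^2n^2/4$.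

\subsection*{The last light pair before a heavy one}
Let $\mathcal N$ be the set of light pairs adjacent in $\Gamma(Y)$ to a heavy pair. If $\pi\in\mathcal N$, then $\pi=\{z,y\}$, where $z$ is an endpoint and $y$ an apex of an oriented pair $e$ with $e\in\mathcal L$ or $\bar e\in\mathcal L$. Call $\pi$ \emph{regular} if, for some such choice, $y$ is an endpoint of an $f\in F(e)$ with $(e,f)\in\mathcal R$ $200$-good. Let $\mathcal I$ be the set of elements of $\mathcal N$ that are not regular. Each $(e,y)$ gives at most two pairs $\pi$, so we count the $(e,y)$ that can give a non-regular pair.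

If $e\notin\mathcal L$, then $\bar e\in\mathcal L$, so there are at most $|\mathcal L|$ such $e$, and $d(e)<\nu n$. By Lemma~\ref{lem:medium}(b) they have at most $\Lambda|\mathcal L|+u(\Lambda)n^2$ apexes in total. If $e\in\mathcal L$, the apex $y_i$ gives only regular pairs unless $i=s(e)$, or $e\cup\{y_i,y_{i+1}\}$ is not isolated, or $f=\{y_i,y_{i+1}\}\in F(e)\setminus\mathcal L$, or $(e,f)\in\mathcal R$ is not $200$-good. By Lemmas~\ref{lem:nonisolated} and~\ref{lem:medium}(a) and by \eqref{eq:200} there are at most $|\mathcal L|+492E+22\nu n^2+A\beta$ such $(e,y_i)$. Doubling, and inserting $u(\Lambda)$ and Lemma~\ref{lem:bad},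
\begin{align*}
|\mathcal I|\le{}&(644+176A)\nu n^2+65584(\Lambda/4)^{-1/3}n^2+8Acn^2\\
&+(2952+3936A)E+(2\Lambda+2+8A)|\mathcal L| .
\end{align*}
Choose, in this order: $\nu\le\gamma$ with $(644+176A)\nu\le\gamma/4$; $\Lambda\ge8$ with $65584(\Lambda/4)^{-1/3}\le\gamma/4$; $c\in(0,1)$ with $8Ac\le\gamma/4$. Then take $\varepsilon'$ small and $n_0$ large, so that $\varepsilon'\le\varepsilon''$ and $n_0\ge n''$ for the constants of Lemma~\ref{lem:sector}, $n_0\ge64\nu^{-4}$, $\nu n_0\ge200$, $\mu n_0\ge2$, $246\varepsilon'\le\gamma$, $6/(\nu n_0)<3\mu^2/16$, and the terms in the second line, which are at most $(2952+3936A)\varepsilon'n^2+(2\Lambda+2+8A)6n/\nu$, are at most $\gamma n^2/4$. Then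
\[
|\mathcal I|\le\gamma n^2,\qquad|\mathcal M(Y)|\le246E\le\gamma n^2 .
\]

\subsection*{Following the paths}
Let $\pi\in\mathcal T$, and let $\pi=\pi_0,\pi_1,\dots,\pi_l\in\mathcal M(Y)$ with $l\le44$ be a path in $\Gamma(Y)$, given by Lemma~\ref{lem:path}. If all $\pi_t$ are light, then $\pi$ is reached from the light part of $\mathcal M(Y)$ as in Lemma~\ref{lem:growth}; there are at most $\kappa n^2$ such $\pi$. Otherwise let $t$ be minimal with $\pi_t$ heavy. At most $|\mathcal L|\le6n/\nu$ pairs $\pi$ have $t=0$. If $t\ge1$, then $\pi_0,\dots,\pi_{t-1}$ are light and $\pi_{t-1}\in\mathcal N$. If $\pi_{t-1}\in\mathcal I$, then $\pi$ is reached from $\mathcal I$ as in Lemma~\ref{lem:growth}; there are at most $\kappa n^2$ such $\pi$.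

It remains to exclude that $\pi_{t-1}$ is regular. In that case $\pi_{t-1}=\{a_i,b_j\}$ with $i,j\in\{0,1\}$ in a grid as in Lemma~\ref{lem:grid}. By Lemma~\ref{lem:local}(a), a neighbor in $\Gamma(Y)$ of a pair $\{a_i,b_j\}$ with $|i|,|j|\le46$ is $\{a_{i\pm1},b_j\}$, $\{a_i,b_{j\pm1}\}$, or one of $e_{i-1},e_i,f_{j-1},f_j$, and the last four are heavy. The path $\pi_{t-1},\pi_{t-2},\dots,\pi_0$ has at most $43$ steps and no heavy pair, so it stays in the grid, and $\pi_0=\{a_i,b_j\}$ with $-43\le i,j\le44$. By Lemma~\ref{lem:local}(b), $a_i$ is not extreme, contrary to $\pi_0\in\mathcal T$. This is the one place where the starting pairs need to consist of extreme points.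

Therefore $\mu^2n^2/4\le|\mathcal T|\le2\kappa n^2+6n/\nu=\mu^2n^2/16+6n/\nu$, which contradicts $6/(\nu n_0)<3\mu^2/16$. This proves Proposition~\ref{prop:extreme}, and with it Theorem~\ref{thm:main}. \qed

\section{Empty quadrilaterals and pentagons}\label{sec:holes}

The sweep of Section~\ref{sec:excess} also counts $4$-holes and $5$-holes in terms of the excess. We need one more tool. If two adjacent triangles of a triangulation of a simple polygon form a convex quadrilateral, a \emph{flip} replaces their common side by the other diagonal of the quadrilateral. Any two triangulations of a simple polygon are connected by a sequence of flips (Lawson \cite{Law}).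

\begin{proof}[Proof of Corollary~\ref{cor:holes}]
For $N\ge10$ there is a $5$-hole, so $E(Z)\ge1$ by Lemmas~\ref{lem:fivehole} and~\ref{lem:identity}. Replacing the $\varepsilon$ of Theorem~\ref{thm:main} by $\min(\varepsilon,N_0^{-2})$ gives $E(Z)\ge\varepsilon N^2$ for all $N\ge10$. Item~1 is then the definition of $E$.

\emph{Item 2.} Let $i<j<k$ and let $q_iq_j,q_jq_k,q_iq_k$ be visible edges of $p$. Then $q_j$ is beyond $q_iq_k$, so the segments $pq_j$ and $q_iq_k$ cross and $pq_iq_jq_k$ is a convex quadrilateral. It is the union of the empty triangles $pq_iq_j$ and $pq_jq_k$, whose common side carries no third point, so it is a $4$-hole with leftmost vertex $p$. By \eqref{eq:Tp}, the triangles of $T_p$ give $m_p-r_p$ such triples. Each of the $\xi(p)$ visible edges outside $T_p$ is a diagonal of a pocket, lies in a triangulation of the pocket, and is there a side of two triangles. These triangles have visible sides by Lemma~\ref{lem:visible} and are not triangles of $T_p$. A triangle has three sides, so there are at least $\frac23\xi(p)$ further triples. Summing over $p$ with \eqref{eq:sumr},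
\[
h_4(Z)\ge\binom N2-\bigl(3N-3-H(Z)\bigr)+\tfrac23E(Z)=\tfrac12N^2-\tfrac72N+3+H(Z)+\tfrac23E(Z).
\]

\emph{Item 3.} Let $d\in V_p\setminus T_p$, a diagonal of a pocket $P_h$. Connect the triangulation of $P_h$ in $T_p$ by flips to one containing $d$. Some flip creates $d$, so $d$ is a diagonal of a convex quadrilateral formed by two adjacent triangles of a triangulation of $P_h$. Let $w_1,\dots,w_4$ be its vertices in slope order. All six segments $w_aw_b$ are sides or diagonals of $P_h$, hence visible, and by Lemma~\ref{lem:interleave} the two crossing ones are $w_1w_3$ and $w_2w_4$. The polygon $pw_1w_2w_3w_4$ is the union of the empty triangles $pw_1w_2,pw_2w_3,pw_3w_4$, so it is simple and has no point of $Z$ inside. Its angles are below $180^\circ$: at $w_2$ and $w_3$ because $w_2$ is beyond $w_1w_3$ and $w_3$ is beyond $w_2w_4$; at $w_1$ and $w_4$ because these are angles of the triangles $pw_1w_2$ and $pw_3w_4$; and at $p$ because all $w_a$ are to the right of $p$. So it is a $5$-hole with leftmost vertex $p$, and it arises from at most two edges $d$. Hence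
\begin{equation}\label{eq:h5}
h_5(Z)\ge\tfrac12\sum_p\xi(p)=\tfrac12E(Z),
\end{equation}
an inequality valid for every $N\ge3$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ACNS} Ajtai, Chv\'atal, Newborn and Szemer\'edi (the crossing lemma).

\bibitem{BF} B\'ar\'any and F\"uredi (bounds on the number of empty triangles).

\bibitem{BV} B\'ar\'any and Valtr (bounds on the number of empty triangles).

\bibitem{Har} Harborth, 1978 (ten points contain a $5$-hole).

\bibitem{Law} Lawson (connectivity of triangulations under flips).

\bibitem{Lei} Leighton (the crossing lemma).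

\bibitem{problem} \emph{Problems and Results around the Erd\H{o}s--Szekeres Convex Polygon Theorem}, doi:10.1007/3-540-47738-1\_7, \texttt{https://unpaywall.org/10.1007\%2F3-540-47738-1\_7}.

\end{thebibliography}
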